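# Gröbner cones of corank three with arbitrarily many facets

**Theorem 1.** For every integer $N\ge 2$ there are a matrix $A\in\mathbf Z^{d\times n}$ of rank $d$ with $n=4N+2$, $n-d=3$ and $\{x\in\mathbf R^n_{\ge0}:Ax=0\}=\{0\}$, and a generic cost vector $c\in\mathbf R^n$, such that the Gröbner cone $\mathcal K_c$ has exactly $N+2$ facets.

**Theorem 2.** Call a matrix $A\in\mathbf Z^{d\times n}$ of rank $d$ admissible if $\{x\in\mathbf R^n_{\ge 0}:Ax=0\}=\{0\}$. For $m\ge 0$ let $\Phi(m)$ be the set of facet numbers of Gröbner cones $\mathcal K_c$, over all admissible $A$ with $n-d=m$ and all generic $c$. Then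
$$\Phi(0)=\{0\},\qquad \Phi(1)=\{1\},\qquad \Phi(2)=\{2\},\qquad \Phi(m)=\{f\in\mathbf Z: f\ge m\}\ \text{ for all } m\ge 3 .$$

These theorems answer Conjecture 6.1 of "Variation of Cost" (https://typeset.io/pdf/variation-of-cost-functions-in-integer-programming-2fdw4hv6wd.pdf). The conjecture says that there is a function $\varphi:\mathbf N\to\mathbf N$ such that, for every admissible $A$, every Gröbner cone $\mathcal K_c$ associated with $A$ has at most $\varphi(n-d)$ facets. By Theorem 1 no value $\varphi(3)$ can exist, so the conjecture is false. Theorem 2 says that it fails in every corank $n-d\ge3$, where every integer $\ge n-d$ occurs as a facet number. In coranks $0,1,2$ the facet number is always exactly the corank. In corank $3$, already $n=4N+2$ variables suffice for $N+2=(n+6)/4$ facets.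

## 1. Integer programs, generic costs and Gröbner cones

Fix a field $k$ and an admissible $A\in\mathbf Z^{d\times n}$. We call $n-d$ the **corank** of $A$. The *fiber* of $b\in\mathbf Z^d$ is the set $\{x\in\mathbf N^n:Ax=b\}$. Admissibility means exactly that every fiber lies in a bounded region, so every fiber is finite. For $a\in\mathbf N^n$, "the fiber of $a$" means the fiber of $Aa$.

For a cost vector $c\in\mathbf R^n$ consider the integer programs
$$IP_{A,c}(b):\quad\text{minimize } c\cdot x\ \text{ subject to } Ax=b,\ x\ge0,\ x\in\mathbf Z^n\qquad(b\in\mathbf Z^d).$$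

**Definition (generic, equivalent).** The vector $c$ is *generic* if every feasible program $IP_{A,c}(b)$ has a unique optimal solution. Two cost vectors are *equivalent* if they give the same optimal solutions for every $b$.

So the question is about sensitivity: if we vary $c$, how far can we go before some optimal solution changes, and how complicated is the boundary of the region where nothing changes? That region is described by Gröbner bases.

Let $I_A\subset k[x_1,\dots,x_n]$ be the toric ideal, generated by all $x^u-x^v$ with $u,v\in\mathbf N^n$, $Au=Av$. For generic $c$ let $\mathcal G_c$ be the reduced Gröbner basis of $I_A$ for the term order induced by $c$. It consists of binomials $x^\alpha-x^\beta$ with leading term $x^\alpha$ and $c\cdot\alpha>c\cdot\beta$. We also write such an element as the vector $\alpha-\beta\in\ker_{\mathbf Z}A$. (Only comparisons inside fibers matter. They do not change if a vector of the row space of $A$ is added to $c$. By admissibility the row space contains a strictly positive vector, so we may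 think of $c$ as positive. Ties between non-optimal points may be broken in any way; fact (F1) shows that this has no effect.)

**Definition (Gröbner cone).** For generic $c$, $\mathcal K_c$ is the closed polyhedral cone in $\mathbf R^n$ with interior
$$\operatorname{int}\mathcal K_c=\{w\in\mathbf R^n:\ \alpha\cdot w>\beta\cdot w\ \text{ for all }\alpha-\beta\in\mathcal G_c\}.$$
Equivalently, $\operatorname{int}\mathcal K_c$ is the equivalence class of $c$.

We use three standard facts, for generic $c$.

**(F1)** *The initial ideal of $I_A$ is spanned by the monomials $x^a$ with $a$ not optimal in its fiber.* If $a$ is not optimal and $a^*$ is the optimum of its fiber, then $x^a-x^{a^*}\in I_A$ has leading term $x^a$. Conversely, suppose $a$ is optimal and $x^a$ is the leading term of some $f\in I_A$. The ideal $I_A$ is graded by $x^u\mapsto Au$, so the part $f'$ of $f$ supported on the fiber of $a$ lies in $I_A$, and its coefficients sum to $0$. Hence $f'$ contains another monomial $x^{a'}$ of this fiber, and $c\cdot a'>c\cdot a$. So $x^a$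 is not the leading term, a contradiction.

**(F2)** *$\mathcal G_c$ consists of the binomials $x^\alpha-x^\beta$ where $x^\alpha$ is a minimal generator of the initial ideal and $\beta$ is the optimal point of the fiber of $\alpha$.* Indeed $x^\alpha-x^\beta\in I_A$ and, by (F1), $x^\beta$ is not in the initial ideal, so $x^\beta$ is the normal form of $x^\alpha$.

**(F3)** $\mathcal K_c=\{w: w\cdot(\alpha-\beta)\ge0\ \text{ for all }\alpha-\beta\in\mathcal G_c\}$. The strict system is solvable, by $c$. If $w$ satisfies the weak inequalities, then $(1-\varepsilon)w+\varepsilon c$ satisfies the strict ones for $0<\varepsilon\le1$ and tends to $w$ as $\varepsilon\to 0$.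

**Example 1.** Let $A=[1\ 1]$, of corank $1$. The fiber of $b\ge0$ is $\{(a,b-a):0\le a\le b\}$, and $c$ is generic iff $c_1\ne c_2$. If $c_1>c_2$, the optimum is $(0,b)$, $\mathcal G_c=\{x_1-x_2\}$ and $\mathcal K_c=\{w_1\ge w_2\}$. It has one facet.

**Example 2.** Let
$$A=\begin{pmatrix}1&1&1&1\\0&1&2&3\end{pmatrix},\qquad c=(0,1,1,0),$$
of corank $2$. Replacing $x_2^2$ by $x_1x_3$, $x_2x_3$ by $x_1x_4$, or $x_3^2$ by $x_2x_4$ stays in the fiber and lowers the cost ($2\to1$, $2\to0$, $2\to1$). So an optimal monomial is divisible by none of $x_2^2,x_2x_3,x_3^2$, and it is $x_1^ax_4^b$, $x_1^ax_2x_4^b$ or $x_1^ax_3x_4^b$. The second row of $A$ gives these the values $3b$, $3b+1$, $3b+2$. This value determines the type and $b$, and the degree then determines $a$. So each fiber contains at most one such monomial, $c$ is generic, and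
$$\mathcal G_c=\{x_2^2-x_1x_3,\ x_2x_3-x_1x_4,\ x_3^2-x_2x_4\}.$$
As vectors these are $(-1,2,-1,0)$, $(-1,1,1,-1)$, $(0,-1,2,-1)$, and the middle one is the sum of the other two. So its inequality is redundant: three Gröbner basis elements, but $\mathcal K_c$ has two facets.

## 2. The dual cone, and why corank at most two is easy

Example 2 suggests looking at the cone generated by $\mathcal G_c$ inside $\ker A$, since only its extreme rays matter. Put $\Gamma_c=\operatorname{cone}(\mathcal G_c)\subset\ker_{\mathbf R}A$, a space of dimension $m=n-d$.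

**Proposition 3.** Let $A$ be admissible of corank $m$ and $c$ generic.
(a) The lineality space of $\mathcal K_c$ is the row space of $A$.
(b) $\Gamma_c$ is pointed and full-dimensional in $\ker_{\mathbf R}A$.
(c) The facets of $\mathcal K_c$ correspond bijectively to the extreme rays of $\Gamma_c$. Hence there are at least $m$ facets, and exactly $m$ if $m\le2$.

*Proof.* (a) Vectors of the row space are orthogonal to $\ker A\supset\mathcal G_c$, so by (F3) they lie in the lineality space. Conversely, let $w$ be in the lineality space. Then $c+\tau w\in\operatorname{int}\mathcal K_c$ for all $\tau\in\mathbf R$, so all these cost vectors are equivalent to $c$. Let $u\in\ker_{\mathbf Z}A$ and write $u=u^+-u^-$ with $u^\pm\ge0$ of disjoint support. Then $u^+$ and $u^-$ lie in one fiber. Let $a$ be its optimum, the same for all $\tau$. For every point $a'$ of this fiber, $(c+\tau w)\cdot(a-a')\le0$ for all $\tau\in\mathbf R$. An affine function of $\tau$ bounded above on $\mathbf R$ is constant, so $w\cdot a=w\cdot a'$. So $w$ is constant on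 the fiber, $w\cdot u^+=w\cdot u^-$, and $w\cdot u=0$. As $\ker_{\mathbf Z}A$ spans $\ker_{\mathbf R}A$, $w$ is orthogonal to $\ker_{\mathbf R} A$, that is, $w$ is in the row space.

(b) By (F3) the lineality space of $\mathcal K_c$ is the orthogonal complement of $\mathcal G_c$. By (a) it is the orthogonal complement of $\ker_{\mathbf R}A$. So $\mathcal G_c$ spans $\ker_{\mathbf R}A$. Since $c\cdot g>0$ for all $g\in\mathcal G_c$, the linear form $c$ is positive on $\Gamma_c\setminus0$, and $\Gamma_c$ is pointed.

(c) The restriction map $\rho:\mathbf R^n\to(\ker_{\mathbf R}A)^*$, $w\mapsto(u\mapsto w\cdot u)$, is linear and surjective, and by (F3) $\mathcal K_c=\rho^{-1}(\Gamma_c^\vee)$, where $\Gamma_c^\vee$ is the dual cone. So facets of $\mathcal K_c$ correspond to facets of $\Gamma_c^\vee$. For the pointed full-dimensional polyhedral cone $\Gamma_c$, these correspond to the extreme rays of $\Gamma_c$. A pointed cone is generated by its extreme rays, so if it is full-dimensional in dimension $m$ it has at least $m$ of them. For $m=0$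 there are none, for $m=1$ the cone is a half-line, and for $m=2$ it is an angle smaller than $\pi$, with two extreme rays. $\square$

The first thing one tries is exactly this dimension count, and it stops at $m=3$. A pointed full-dimensional cone in $\mathbf R^3$ is a cone over a polygon, and a polygon may have any number of vertices. So from corank $3$ on, a bound would have to come from the arithmetic of $\mathcal G_c$. We will see that this arithmetic gives no bound. For that we need matrices $A$ whose Gröbner bases we can describe completely.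

## 3. Lawrence liftings and conformal decompositions

Let $b_1,\dots,b_r\in(\mathbf Z^3)^*$ be integral linear functionals that generate $(\mathbf Z^3)^*$, and let $B\in\mathbf Z^{r\times3}$ be the matrix with these rows. For $g\in\mathbf R^3$ put
$$u_g=(Bg,-Bg)\in\mathbf R^{2r},\qquad L=\{u_g:g\in\mathbf Z^3\},\qquad n=2r .$$

**The matrix $A$.** We first check that $L$ is the integer kernel of an admissible matrix. Since the $b_i$ generate $(\mathbf Z^3)^*$, the map $g\mapsto u_g$ is injective, and if $u_g\in\mathbf Z^n$ with $g\in\mathbf R^3$, then every integral functional is integral on $g$, so $g\in\mathbf Z^3$. Thus $L=(\mathbf RL)\cap\mathbf Z^n$. Choose $A\in\mathbf Z^{(n-3)\times n}$ whose rows form a basis of the rational orthogonal complement of $L$. Then $A$ has rank $n-3$ and $\ker_{\mathbf Z}A=L$. If $u_g\ge0$ with $g\in\mathbf R^3$, then $Bg\ge0$ and $-Bg\ge0$, so $Bg=0$ and $g=0$. Hence $A$ is admissible, of corank $3$.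

**Definition (conformal, $Gr$).** A decomposition $g=g'+g''$ with $g',g''\in\mathbf Z^3\setminus0$ is *conformal* if for each $i$ the numbers $b_i(g'),b_i(g'')$ are both $\ge0$ or both $\le0$. Let $Gr$ be the set of $g\in\mathbf Z^3\setminus0$ that have no conformal decomposition.

Clearly $Gr=-Gr$. Two consequences of conformality will be used all the time: if $b_i(g)>0$ then $b_i(g'),b_i(g'')\ge0$ (similarly for $<0$), and if $b_i(g)=0$ then $b_i(g')=b_i(g'')=0$.

**Example 3.** The definition makes sense verbatim in $\mathbf Z^2$. Take the functionals $x$, $y$, $x+y$. Then $Gr=\{\pm(1,0),\pm(0,1),\pm(1,-1)\}$. First, $\pm(1,0)$ and $\pm(0,1)$ are in $Gr$: for $(1,0)$ the vanishing of $y$ forces summands $(a,0),(1-a,0)$ with $a,1-a\ge0$, so one is $0$; the others are similar. For $(1,-1)$ the vanishing of $x+y$ forces summands $(a,-a),(1-a,a-1)$ with $a,1-a\ge0$, so again one is $0$. Nothing else is in $Gr$. A vector $(p,q)$ with $p,q\ge0$ is a conformal sum of copies of $(1,0)$ and $(0,1)$. A vector with $p>0>q$ is a conformal sum of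 $(1,-1)$'s and $(1,0)$'s if $p+q\ge0$, and of $(1,-1)$'s and $(0,-1)$'s if $p+q\le0$. The remaining vectors are negatives of these.

The point of the doubling $(Bg,-Bg)$ is that it makes Gröbner bases independent of $c$, up to a choice of signs.

**Lemma 4.** Let $c$ be generic and $\gamma(g):=c\cdot u_g$. Then $\mathcal G_c=\{u_g:g\in Gr,\ \gamma(g)>0\}$.

*Proof.* We have $u_g^+=((Bg)^+,(Bg)^-)$ and $u_g^-=((Bg)^-,(Bg)^+)$.

**Step 1.** *We compute the fiber of $u_g^-$.* Its points are the vectors $u_g^-+u_h\ge0$ with $h\in\mathbf Z^3$. The two halves of this inequality say $-(Bg)^-\le Bh\le(Bg)^+$. For an $i$ with $b_i(g)\ge0$ this reads $0\le b_i(h)\le b_i(g)$, and for $b_i(g)\le0$ it reads $b_i(g)\le b_i(h)\le0$. So the condition is that for every $i$ both $b_i(h)$ and $b_i(g-h)$ weakly have the sign of $b_i(g)$. If $h\ne0,g$, this is a conformal decomposition $g=h+(g-h)$. Hence for $g\in Gr$ the fiber is $\{u_g^-,u_g^+\}$.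

**Step 2.** *We show $\supseteq$.* Let $g\in Gr$, $\gamma(g)>0$. By Step 1, $u_g^-$ is optimal and $u_g^+$ is not. We show that $x^{u_g^+}$ is a minimal generator of the initial ideal. Suppose $u_g^+-e$, with $0\ne e\ge0$, is a non-optimal element of $\mathbf N^n$, and let $a'$ be a cheaper point of its fiber. Then $a'+e$ is in the fiber of $u_g^+$ and is cheaper than $u_g^+$, so $a'+e=u_g^-$. Thus $e\le u_g^+$ and $e\le u_g^-$. The supports of $u_g^+$ and $u_g^-$ are disjoint, so $e=0$, a contradiction. By (F1) and (F2), $u_g=u_g^+-u_g^-\in\mathcal G_c$.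

**Step 3.** *We show $\subseteq$.* Let $\alpha-\beta\in\mathcal G_c$. It lies in $\ker_{\mathbf Z}A=L$, so it is $u_g$ for some $g\neq 0$, and $\gamma(g)=c\cdot(\alpha-\beta)>0$. The supports of $\alpha,\beta$ are disjoint: if $0\ne e\le\alpha,\beta$, then $\alpha-e$ is not optimal, because $\beta-e$ is cheaper, and this contradicts the minimality of $x^\alpha$. So $\alpha=u_g^+$. Suppose $g=h+h'$ is conformal. Since $\gamma(h)+\gamma(h')>0$, we may assume $\gamma(h)>0$. By conformality $u_g^+=u_h^++u_{h'}^+$, and $u_{h'}^+\ne0$ because $Bh'\ne0$. As $u_h^-$ lies in the fiber of $u_h^+$ and is cheaper, $x^{u_h^+}$ lies in the initial ideal. It is a proper divisor of $x^\alpha$, a contradiction. So $g\in Gr$. $\square$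

Identify $\ker_{\mathbf R}A$ with $\mathbf R^3$ via $g\mapsto u_g$. By Lemma 4, $\Gamma_c$ becomes $\operatorname{cone}\{g\in Gr:\gamma(g)>0\}$. So we have a geometric task:

> Find functionals $b_i$ on $\mathbf Z^3$ and a pointed cone $C\subset\mathbf R^3$ with many extreme rays, generated by elements of $Gr$, such that $Gr\subset C\cup(-C)$.

If $\gamma$ is positive on $C\setminus0$, then $\Gamma_c=C$.

## 4. Grid lines fail: crossings outside the cone

We draw the plane $z=1$ in $\mathbf R^3$ with coordinates $x,y$, and let one functional be $b_\infty=z$. It is easy to force a lattice point $p$ of this plane into $Gr$: let two functionals, independent together with $z$, vanish at $p$. In a conformal decomposition of $p$ the $z$-values are $\ge0$ with sum $1$, so one summand has $z=0$. Both functionals vanish on this summand, so it is $0$, a contradiction.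

So take points $p_j=(j,y_j,1)$, $0\le j\le N-1$, with $y_0>y_1>\dots>y_{N-1}=0$, forming a convex chain, and $N\ge3$. The first choice is a horizontal and a vertical line through each: the functionals $x-jz$, $y-y_jz$ and $z$. They generate $(\mathbf Z^3)^*$, and all $p_j$ are in $Gr$. But the vertical line of one point and the horizontal line of another also cross at a lattice point, and the argument above puts each crossing $(j,y_l,1)$ into $Gr$. In particular $e_3=(0,0,1)\in Gr$, the crossing of $x=0$ and $y=y_{N-1}z=0$. Also $e_1=(1,0,0)$ and $e_2=(0,1,0)$ are in $Gr$: for $e_1$ the values of $z$ and $y$ vanish, so summands are $(a,0,0),(1-a,0,0)$ with $a,1-a\ge0$, and one of them is $0$; $e_2$ is similar. Now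
$$p_j=e_3+j\,e_1+y_j\,e_2 ,$$
so if $\gamma(e_1),\gamma(e_2),\gamma(e_3)>0$, no $p_j$ with $0<j<N-1$ spans an extreme ray of $\Gamma_c$. And whatever generic $c$ we take, $e_3$ or $-e_3$ lies in $\Gamma_c$, while neither lies in $C=\operatorname{cone}(e_1,e_2,p_0,\dots,p_{N-1})$: a point of $C$ with $x=0$ and $z=1$ has $y\ge y_0>0$, and $z\ge0$ on $C$. So $\Gamma_c\ne C$.

The trouble is that lines of *different* points cross outside the polygon. The remedy is to give the lines through $p_j$ slopes that are nonnegative and that increase with $j$. Then the line of a later point is below the line of an earlier point where the chain is, it is steeper, and the two lines meet to the upper right, inside the polygon. This handles the crossings. But $Gr$ may also contain vectors which lie on no crossing at all, and controlling these is the main work. It succeeds if the chain is steep enough compared with the slopes.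

## 5. A steep convex chain with lines of increasing slope

Fix $N\ge2$. Put
$$\mu_j=6N-j\ \ (0\le j\le N-2),\qquad y_j=\sum_{l=j}^{N-2}\mu_l,\qquad p_j=(j,y_j,1)\ \ (0\le j\le N-1).$$
So $y_0>y_1>\dots>y_{N-1}=0$ and $y_j-y_{j+1}=\mu_j$. The chain $p_0,\dots,p_{N-1}$ descends, and because $\mu_j$ decreases with $j$, it is convex. Put
$$v_k=(1,k,0),\qquad e_1=v_0=(1,0,0),\qquad e_2=(0,1,0).$$
For $0\le k\le 2N-1$ let $j(k)=\lfloor k/2\rfloor$, the *block* of $k$, and
$$b_k(x,y,z)=(y-y_{j(k)}z)-k\,(x-j(k)z),\qquad b_\infty(x,y,z)=z .$$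
In the plane $z=1$, $b_k=0$ is the line of slope $k$ through $p_{j(k)}$. So $p_j$ lies on two lines, of slopes $2j$ and $2j+1$. The $2N+1$ functionals generate $(\mathbf Z^3)^*$, since $b_0=y-y_0z$, $b_1=y-x-y_0z$ and $b_\infty=z$ already do. Section 3 applies with $n=2(2N+1)=4N+2$. Direct substitution gives
$$b_k(v_l)=l-k,\qquad b_k(e_2)=1,\qquad b_k(p_l)=y_l-y_{j(k)}-k\,(l-j(k)), \tag{1}$$
and, since $y$ decreases and $k\ge0$,
$$b_k(p_l)<0\ \text{ if } j(k)<l,\qquad b_k(p_l)=0\ \text{ if } j(k)=l,\qquad b_k(p_l)>0\ \text{ if } j(k)>l. \tag{2}$$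

Let $K=\operatorname{cone}(e_1,e_2)$, which contains all $v_k$, and
$$C=\operatorname{cone}(e_1,e_2,p_0,\dots,p_{N-1}),\qquad P=\operatorname{conv}(p_0,\dots,p_{N-1})+K .$$
For $z>0$ we have $(x,y,z)\in C$ iff $(x,y,z)/z\in P$. The cone $C$ is full-dimensional, and it is pointed since $x+y+z>0$ on all generators.

**Example 4.** For $N=2$: $\mu_0=12$, $p_0=(0,12,1)$, $p_1=(1,0,1)$, and
$$b_0=y-12z,\quad b_1=y-12z-x,\quad b_2=y-2(x-z),\quad b_3=y-3(x-z),\quad b_\infty=z .$$
Here $n=10$, $d=7$. The values of $(b_0,b_1,b_2,b_3,b_\infty)$ are $(0,-1,-2,-3,0)$ on $e_1$, $(1,1,1,1,0)$ on $e_2$, $(0,0,14,15,1)$ on $p_0$, and $(-12,-13,0,0,1)$ on $p_1$. Write $w=(w',w'')\in\mathbf R^5\times\mathbf R^5$ and $\delta=w'-w''$. Then $w\cdot u_g=\delta\cdot Bg$, and Theorem 1 will say that, for a suitable $c$, $\mathcal K_c$ is given by four irredundant inequalities: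
$$-\delta_1-2\delta_2-3\delta_3\ge0,\quad \delta_0+\delta_1+\delta_2+\delta_3\ge0,\quad 14\delta_2+15\delta_3+\delta_\infty\ge0,\quad -12\delta_0-13\delta_1+\delta_\infty\ge0 .$$

**Lemma 5.** $e_1,e_2,p_0,\dots,p_{N-1}$ span $N+2$ distinct extreme rays of $C$, and these are all its extreme rays.

*Proof.* Every extreme ray is spanned by a generator. So it suffices to give, for each generator, a functional that vanishes on it and is positive on all the others.

For $e_1$ take $y+z$, for $e_2$ take $x+z$. For $p_j$ take
$$f=(y-y_jz)+m(x-jz),\qquad m=6N-j+\tfrac12 .$$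
The number $m$ lies strictly between $\mu_j=6N-j$ and $\mu_{j-1}=6N-j+1$ (whichever of these exist). Now $f(p_j)=0$, $f(e_1)=m>0$, $f(e_2)=1$. For $l>j$,
$$f(p_l)=-(\mu_j+\dots+\mu_{l-1})+m(l-j)\ge(l-j)(m-\mu_j)>0,$$
and for $l<j$,
$$f(p_l)=(\mu_l+\dots+\mu_{j-1})-m(j-l)\ge(j-l)(\mu_{j-1}-m)>0.\qquad\square$$

**Lemma 6.** $e_1,e_2,p_0,\dots,p_{N-1}\in Gr$.

*Proof.* Let $g=g'+g''$ be a conformal decomposition of one of these vectors.

Let $g=p_j$. The $z$-values of the summands are $\ge0$ with sum $1$, so one summand, say $g''$, has $z=0$. By (2), $b_{2j}(p_j)=b_{2j+1}(p_j)=0$, so $b_{2j}(g'')=b_{2j+1}(g'')=0$. For $z=0$ these read $y=2jx$ and $y=(2j+1)x$. So $g''=0$, a contradiction.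

Let $g=e_1$. Both summands have $z=0$, and $b_0(e_1)=0$ forces $y=0$ on both. So $g'=(a,0,0)$, $g''=(1-a,0,0)$. As $b_1(e_1)=-1$, we have $b_1(g')=-a\le0$ and $b_1(g'')=-(1-a)\le0$. So $0\le a\le1$ and one summand is $0$, a contradiction.

Let $g=e_2$. Both summands have $z=0$, and for every $k$ the integers $b_k(g'),b_k(g'')$ are $\ge0$ with sum $1$. From $k=0$ we may assume $b_0(g')=0$, that is, $g'=(a,0,0)$ with $a\ne0$. Then $b_k(g')=-ka\in\{0,1\}$. The case $k=1$ gives $a=-1$, and then $k=3\le2N-1$ gives $3\in\{0,1\}$, a contradiction. $\square$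

Note that no $b_k$ with finite $k$ vanishes on $e_2$. So $Gr$ does contain vectors that are not crossings, and the next section has to deal with all of them.

## 6. Every vector of $Gr$ lies in $C$ or $-C$

**Proposition 7.** $Gr\subset C\cup(-C)$.

The plan: take an integer vector $g$ with $z\ge1$ outside $C$ and split off one vector $\pm e_2$ or $-v_k$. First we restrict the possible sign patterns of $(b_0(g),\dots,b_{2N-1}(g))$, and then we treat each pattern. Since $Gr=-Gr$, it suffices to consider $g=(x,y,z)\in Gr$ with $z\ge0$.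

**Step 1: $z=0$.** *Here we split off $-e_1$.* If $xy\ge0$, then $g\in K\cup(-K)\subset C\cup(-C)$. If $xy<0$, we may assume $x<0<y$, replacing $g$ by $-g$. Then
$$g=(x+1,y,0)+(-1,0,0)$$
is conformal: $b_k(x+1,y,0)=y-k(x+1)\ge0$ because $x+1\le0$, $b_k(-e_1)=k\ge0$, and $b_\infty$ vanishes on both. Both summands are nonzero. This contradicts $g\in Gr$.

From now on $z\ge1$ and we assume $g\notin C$. We will find a conformal decomposition of $g$, which contradicts $g\in Gr$. The vectors split off will have $z=0$ and be nonzero. The other summand then has the same $z\ge1$ as $g$, so it is nonzero too, and the condition for $b_\infty$ holds. So only $b_0,\dots,b_{2N-1}$ need checking. Put $X=x/z$, $Y=y/z$ and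
$$\ell_k(X)=y_{j(k)}+k(X-j(k)),\qquad\text{so that}\qquad b_k(g)=z\,(Y-\ell_k(X)).$$
Thus the sign of $b_k(g)$ says whether $(X,Y)$ is above or below the line $\ell_k$.

**Step 2: there are no $k<l$ with $b_k(g)>0>b_l(g)$.** *This is where increasing slopes pay off: it leaves only patterns that change from $\le0$ to $\ge0$.* Suppose there are such $k,l$. Let $q$ be the crossing of the lines $\ell_k,\ell_l$, and $(X,Y)=q+(a,b)$. Above $\ell_k$ and below $\ell_l$ means $ka<b<la$. So $a>0$ and $(a,b)\in\operatorname{cone}((1,k),(1,l))\subset\mathbf R_{\ge0}^2$. It remains to locate $q$. Let $j=j(k)\le j'=j(l)$. If $j=j'$, then $q=(j,y_j)$. If $j<j'$, then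
$$\ell_k(j')=y_j+k(j'-j)\ge y_{j'}=\ell_l(j').$$
As $\ell_l$ has the larger slope, the lines meet at an abscissa $\ge j'$. The point $q$ is on $\ell_l$, so $q\in(j',y_{j'})+\mathbf R_{\ge0}(1,l)$. In both cases $(X,Y,1)\in p_{j'}+K\subset P$, so $g\in C$, a contradiction.

Let $i$ be the largest index with $b_i(g)<0$, if there is one. Then $b_k(g)\le0$ for $k<i$ by Step 2, and $b_k(g)\ge0$ for $k>i$. So one of the following holds:

- (C) all $b_k(g)\ge0$;
- (B) all $b_k(g)\le0$;
- (A) for some $0\le i\le2N-2$: $b_k(g)\le0$ for $k\le i$ and $b_k(g)\ge0$ for $k\ge i+1$.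

**Step 3: case (C).** *The point is above all lines; we split off $e_2$ or $-e_1$.* If all $b_k(g)\ge1$, then $g=(g-e_2)+e_2$ is conformal, since $b_k(e_2)=1$. Otherwise $b_k(g)=0$ for some $k$; let $j=j(k)$. If $X\ge j$, then $g/z=p_j+(X-j)v_k\in P$, a contradiction. So $X<j$. If $k\ge1$, then $Y=y_j+k(X-j)<y_j\le y_0$, so $b_0(g)=z(Y-y_0)<0$, a contradiction. So $k=0$, $j=0$, which means $x\le-1$ and $y=y_0z$. For each $l$, with $j'=j(l)$,
$$b_l(g)=z(y_0-y_{j'})+l(j'z-x)\ge l .$$
So $g=(g+e_1)+(-e_1)$ is conformal: $b_l(-e_1)=l\ge0$ and $b_l(g+e_1)=b_l(g)-l\ge0$.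

**Step 4: case (B).** *The point is below all lines; we split off $-e_2$ or $-v_{2N-1}$.* If all $b_k(g)\le-1$, then $g=(g+e_2)+(-e_2)$ is conformal. Otherwise $b_k(g)=0$ for some $k$. With $j=j(k)$ we get $X<j$, as in Step 3. Suppose $k<2N-1$. Since $j\le N-1$, we have $X-N+1\le X-j<0$, and $y_{N-1}=0$, so
$$\ell_{2N-1}(X)=(2N-1)(X-N+1)\le(2N-1)(X-j)<k(X-j)\le y_j+k(X-j)=Y .$$
So $b_{2N-1}(g)>0$, a contradiction. Hence $k=2N-1$, $j=N-1$. Put $q=(N-1)z-x$, an integer $\ge1$. Then $b_{2N-1}(g)=0$ says $y=-(2N-1)q$. For every $l$, with $j'=j(l)$, inserting $x=(N-1)z-q$ gives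
$$b_l(g)=-(2N-1-l)\,q-z\,[\,y_{j'}+l(N-1-j')\,]\le-(2N-1-l).$$
So $g=(g+v_{2N-1})+(-v_{2N-1})$ is conformal: $b_l(-v_{2N-1})=-(2N-1-l)\le0$ and $b_l(g+v_{2N-1})=b_l(g)+(2N-1-l)\le0$.

**Step 5: case (A), $i=2j$ even.** *Both relevant lines pass through $p_j$, so the region is a wedge with apex $p_j$ and we have good coordinates.* Let $t=-b_{2j}(g)\ge0$ and $s=b_{2j+1}(g)\ge0$. The functionals $b_{2j},b_{2j+1},b_\infty$ are linearly independent, and comparing their values with (1) shows
$$g=z\,p_j-s\,v_{2j}-t\,v_{2j+1}.$$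
Each of $p_j,-v_{2j},-v_{2j+1}$ satisfies $b_k\le0$ for $k\le2j$ and $b_k\ge0$ for $k\ge2j+1$: for $p_j$ this is (2), and for the other two it is $b_k(-v_l)=k-l$. Since $g\notin C$, $(s,t)\ne(0,0)$. So we can split off one vector $-v_{2j}$ or $-v_{2j+1}$, and the remainder is still a nonnegative combination of the three vectors. This is a conformal decomposition.

**Step 6: case (A), $i=2j+1$ odd: coordinates.** *Now the two relevant lines $\ell_i,\ell_{i+1}$ pass through different points $p_j,p_{j+1}$; we use their crossing $Q$ as origin.* Here $i\le2N-2$ odd gives $0\le j\le N-2$. Put $\beta=\mu_j+2j+2\ (\ge4)$ and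
$$Q=p_j+\beta\,v_{2j+1}=p_{j+1}+(\beta-1)\,v_{2j+2}.$$
The two expressions agree: the $x$-coordinates are both $j+\beta$, the $z$-coordinates are both $1$, and the $y$-coordinates differ by $\mu_j+\beta(2j+1)-(\beta-1)(2j+2)=\mu_j-\beta+2j+2=0$. The first expression gives $b_i(Q)=0$, the second $b_{i+1}(Q)=0$. (For $N=2$, $j=0$: $\beta=14$ and $Q=(14,26,1)$.) Let $t=-b_i(g)\ge0$ and $s=b_{i+1}(g)\ge0$. Comparing the values of $b_i,b_{i+1},b_\infty$, we get
$$g=zQ-s\,v_i-t\,v_{i+1},\qquad b_k(g)=z\,b_k(Q)-(i-k)s-(i+1-k)t .\tag{3}$$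
From $b_{2j}(Q)=b_{2j}(p_j)+\beta=\beta$ and $b_{2j+3}(Q)=b_{2j+3}(p_{j+1})-(\beta-1)=-(\beta-1)$ we see that the two neighbouring lines, the other line through $p_j$ and the other line through $p_{j+1}$, give
$$S_1:=-b_{2j}(g)=s+2t-z\beta\ge0,\qquad S_2:=b_{2j+3}(g)=2s+t-z(\beta-1)\ge0 .\tag{4}$$

**Step 7: four lines suffice.** *We want to split off $-v_i$ or $-v_{i+1}$, so we must recognize when the remainder has the sign pattern (A). The claim is that we only have to look at $s,t,S_1,S_2$; this is where the steepness of the chain is used.*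

**Claim.** If integers $s,t\ge0$, $z\ge1$ satisfy $S_1\ge0$ and $S_2\ge0$, then $g$ given by (3) satisfies $b_k(g)\le0$ for all $k\le i$ and $b_k(g)\ge0$ for all $k\ge i+1$.

*Proof of the claim.* For $k=2j,2j+1,2j+2,2j+3$ the value $b_k(g)$ is $-S_1,-t,s,S_2$, and there is nothing to prove. Adding the two hypotheses gives
$$s+t\ge z\,\tfrac{2\beta-1}3 .\tag{5}$$

*Lines of earlier blocks.* Let $k<2j$, $r=i-k\ge2$, $j'=j(k)<j$. Then $b_k(Q)=b_k(p_j)+r\beta$ and
$$rs+(r+1)t=(r-1)(s+t)+(s+2t)\ge(r-1)\,z\,\tfrac{2\beta-1}3+z\beta,$$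
by (5) and $S_1\ge0$. With (3),
$$b_k(g)\le z\Big[b_k(p_j)+(r-1)\beta-(r-1)\tfrac{2\beta-1}3\Big]=z\Big[b_k(p_j)+(r-1)\tfrac{\beta+1}3\Big].$$
Here $b_k(p_j)=-(y_{j'}-y_j)-k(j-j')\le-(y_{j'}-y_j)\le-(j-j')\mu_j$, because $y_{j'}-y_j$ is a sum of $j-j'$ numbers $\mu_l$ with $l<j$. Moreover $r-1=2j-k\le2(j-j')$. As $\beta+1=\mu_j+2j+3$, the bracket is at most
$$(j-j')\Big[-\mu_j+\tfrac23(\mu_j+2j+3)\Big]=\tfrac{j-j'}3\,\big[-\mu_j+4j+6\big]\le0 ,$$
because $\mu_j=6N-j\ge4j+6$: indeed $5j+6\le5(N-2)+6\le6N$.

*Lines of later blocks.* Let $k>2j+3$, $r=k-2j-2\ge2$, $j''=j(k)\ge j+2$. Then $b_k(Q)=b_k(p_{j+1})-r(\beta-1)$. In (3), $i-k=-(r+1)$ and $i+1-k=-r$, so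
$$b_k(g)=(r+1)s+rt+z\,b_k(Q)=(r-1)(s+t)+(2s+t)+z\,b_k(Q).$$
By (5) and $S_2\ge0$,
$$b_k(g)\ge z\Big[b_k(p_{j+1})+(r-1)\tfrac{2\beta-1}3-(r-1)(\beta-1)\Big]=z\Big[b_k(p_{j+1})-(r-1)\tfrac{\beta-2}3\Big].$$
Here $b_k(p_{j+1})=y_{j+1}-y_{j''}+k(j''-j-1)\ge(j''-j-1)(\mu_{N-2}+k)$, because $y_{j+1}-y_{j''}$ is a sum of $j''-j-1$ numbers $\mu_l$ with $l\le N-2$. Moreover $r-1=k-2j-3\le2(j''-j-1)$, since $k\le2j''+1$. As $\beta-2=\mu_j+2j$, it suffices that
$$\mu_{N-2}+k\ge\tfrac23(\mu_j+2j).$$
This holds, since $\mu_{N-2}=5N+2\ge4N\ge\frac23\mu_j$ and $k\ge2j+4\ge\frac43j$. The claim is proved.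

**Step 8: what $g\notin C$ means in these coordinates.** *We turn the assumption into an inequality for $s,t$.* Suppose $(\beta-1)s+\beta t\le z\beta(\beta-1)$, that is, $\frac{s}{z\beta}+\frac{t}{z(\beta-1)}\le1$. Then $g/z=Q-\frac szv_i-\frac tzv_{i+1}$ lies in the triangle
$$\operatorname{conv}(Q,\ Q-\beta v_i,\ Q-(\beta-1)v_{i+1})=\operatorname{conv}(Q,p_j,p_{j+1})\subset P ,$$
a contradiction to $g\notin C$. So
$$(\beta-1)s+\beta t>z\beta(\beta-1).\tag{6}$$

**Step 9: splitting off $-v_i$ or $-v_{i+1}$.** *We finish case (A) by showing that one of the two always works.* Adding $v_i$ to $g$ replaces $s$ by $s-1$, which lowers $S_1$ by $1$ and $S_2$ by $2$. Adding $v_{i+1}$ replaces $t$ by $t-1$, which lowers $S_1$ by $2$ and $S_2$ by $1$. So by the claim: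

- $g+v_i$ has the sign pattern (A) with the same $i$ whenever $s\ge1$, $S_1\ge1$, $S_2\ge2$ (*first reduction*);
- $g+v_{i+1}$ has it whenever $t\ge1$, $S_1\ge2$, $S_2\ge1$ (*second reduction*).

Also $-v_i$ and $-v_{i+1}$ have this sign pattern, because $b_k(-v_i)=k-i$ and $b_k(-v_{i+1})=k-i-1$ are $\le0$ for $k\le i$ and $\ge0$ for $k\ge i+1$. So either reduction gives a conformal decomposition of $g$. We go through the possibilities.

If $s=0$, then (6) gives $t>z(\beta-1)$, so $t\ge z(\beta-1)+1\ge1$. Hence $S_2=t-z(\beta-1)\ge1$ and $S_1=2t-z\beta\ge z(\beta-2)+2\ge2$. The second reduction applies.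

If $t=0$, then (6) gives $s\ge z\beta+1\ge1$. Hence $S_1=s-z\beta\ge1$ and $S_2=2s-z(\beta-1)\ge z(\beta+1)+2\ge2$. The first reduction applies.

Let $s,t\ge1$. If $S_1=0$, then $s=z\beta-2t$ and $(\beta-1)s+\beta t=z\beta(\beta-1)-(\beta-2)t$, contradicting (6). If $S_2=0$, then $t=z(\beta-1)-2s$ and $(\beta-1)s+\beta t=z\beta(\beta-1)-(\beta+1)s$, contradicting (6). So $S_1,S_2\ge1$. If the first reduction does not apply, then $S_2=1$. If the second does not apply, then $S_1=1$. So if neither applies, $s+2t=z\beta+1$ and $2s+t=z(\beta-1)+1$, whence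
$$s=\tfrac{z(\beta-2)+1}3,\qquad t=\tfrac{z(\beta+1)+1}3,\qquad(\beta-1)s+\beta t=\tfrac13\big[z(2\beta^2-2\beta+2)+2\beta-1\big].$$
Then (6) becomes $2\beta-1>z(\beta^2-\beta-2)=z(\beta-2)(\beta+1)$. This is impossible, since $z\ge1$ and $(\beta-2)(\beta+1)\ge2\beta+2$ for $\beta\ge4$.

So in all cases $g$ has a conformal decomposition, which contradicts $g\in Gr$. This proves Proposition 7. $\square$

## 7. The $N+2$ facets in corank three

*Proof of Theorem 1.* Let $A$ be the matrix of Section 3 for the functionals of Section 5, so $n=4N+2$ and $d=n-3$.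

**Step 1.** *We choose $c$.* The linear map $\mathbf R^n\to(\mathbf R^3)^*$, $c\mapsto\gamma$ with $\gamma(g)=c\cdot u_g$, is surjective because $g\mapsto u_g$ is injective. Since $C$ is pointed, its dual cone $C^\vee$ has nonempty interior. The conditions $\gamma(g)\ne0$, $g\in\mathbf Z^3\setminus0$, exclude only countably many planes in $(\mathbf R^3)^*$. So we can choose $c$ such that $\gamma$ lies in the interior of $C^\vee$ and $\gamma(g)\ne0$ for all $g\in\mathbf Z^3\setminus0$. Two distinct points of a fiber differ by some $u_g$ with $g\in\mathbf Z^3\setminus 0$, so their costs differ by $\gamma(g)\ne0$. As fibers are finite, $c$ is generic.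

**Step 2.** *We identify the cone.* Since $\gamma>0$ on $C\setminus0$, Proposition 7 gives $\{g\in Gr:\gamma(g)>0\}=Gr\cap C$. By Lemma 6 this set contains all generators of $C$. So by Lemma 4 and (F3),
$$\mathcal K_c=\{w\in\mathbf R^n:\ w\cdot u_g\ge0\ \ \forall g\in Gr\cap C\}=\{w:\ (g\mapsto w\cdot u_g)\in C^\vee\}.$$

**Step 3.** *We count.* $\mathcal K_c$ is the preimage of $C^\vee$ under a surjective linear map, so its facets correspond bijectively to the facets of $C^\vee$. As $C$ is pointed and full-dimensional, these correspond to the extreme rays of $C$. By Lemma 5 there are exactly $N+2$. $\blacksquare$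

Since $N\ge2$ is arbitrary while $n-d=3$, no number $\varphi(3)$ bounds the facet numbers in corank $3$, and Conjecture 6.1 is false.

## 8. Block matrices and the classification in every corank

*Proof of Theorem 2.*

**Step 1.** *Upper bounds for the sets $\Phi(m)$.* By Proposition 3(c), $\Phi(m)\subset\{f\in\mathbf Z:f\ge m\}$ for all $m$, and $\Phi(m)\subset\{m\}$ for $m\le2$.

**Step 2.** *We show that facet numbers add under block sums.* Let $A=\operatorname{diag}(A_1,A_2)$ with $A_1,A_2$ admissible. Then $A$ is admissible and coranks add. A fiber of $A$ is a product of a fiber of $A_1$ and a fiber of $A_2$, and the cost $(w_1,w_2)$ is minimized by minimizing in each factor. So for generic $c_1,c_2$ the vector $(c_1,c_2)$ is generic. Moreover $(w_1,w_2)$ is equivalent to $(c_1,c_2)$ iff $w_1$ is equivalent to $c_1$ and $w_2$ to $c_2$. (To compare the solutions in one factor alone, take the right-hand side $0$ in the other; its fiber is $\{0\}$ by admissibility.) Interiors of Gröbner cones are equivalence classes, so $\operatorname{int}\mathcal K_{(c_1,c_2)}=\operatorname{int}\mathcal K_{c_1}\times\operatorname{int}\mathcal K_{c_2}$,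 and taking closures,
$$\mathcal K_{(c_1,c_2)}=\mathcal K_{c_1}\times\mathcal K_{c_2}.$$
The facets of this product are $F_1\times\mathcal K_{c_2}$ and $\mathcal K_{c_1}\times F_2$ with $F_i$ a facet of $\mathcal K_{c_i}$. So facet numbers add.

**Step 3.** *We realize all the numbers.* For $m=0$ take $A=[1]$: every fiber has at most one point, all cost vectors are equivalent, and $\mathcal K_c=\mathbf R$ has no facets. By Example 1, $[1\ 1]$ has corank $1$ and its Gröbner cones are half-planes, with one facet. So for $m\ge1$, $m$ diagonal copies of $[1\ 1]$ have corank $m$ and give $m\in\Phi(m)$. Finally let $m\ge3$ and $f\ge m+1$. Put $N=f-m+1\ge2$. The matrix of Theorem 1 for this $N$, together with $m-3$ diagonal copies of $[1\ 1]$, has corank $3+(m-3)=m$ and, by Step 2, a Gröbner cone with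
$$(N+2)+(m-3)=f$$
facets. With Step 1 this gives all four assertions. $\blacksquare$
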